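# Splitting $\operatorname{Aut}(\mathbb T_\theta)\to GL(2,\mathbb Z)$ with a blown-up torus

Throughout, $\Gamma=GL(2,\mathbb Z)$, and $e_1,e_2$ are the standard basis vectors of $\mathbb Z^2$.

## 1. A torus whose origin is replaced by a circle of directions

Let $\mathbb T^2=\mathbb R^2/\mathbb Z^2$. The group $\Gamma$ acts on it linearly and fixes $0$. Remove the origin and put in its place the circle $S^1$ of unit vectors in $\mathbb R^2$:
$$S=(\mathbb T^2\setminus\{0\})\sqcup S^1 .$$
On the open subset $\mathbb T^2\setminus\{0\}$ the topology is the usual one. Near $S^1$ it is given by the polar chart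
$$[0,\tfrac14)\times S^1\to S,\qquad (r,\omega)\mapsto\begin{cases} r\omega \bmod \mathbb Z^2,& r>0,\\ \omega,& r=0.\end{cases}$$
The chart is injective, because two vectors of length less than $\frac14$ differ by a vector of length less than $\frac12$, which is not a nonzero element of $\mathbb Z^2$. For $r>0$ it is a homeomorphism onto a punctured disc in $\mathbb T^2$, so the two descriptions agree where they overlap. The space $S$ is Hausdorff: two points of $S^1$ are separated inside the chart, and a point of $S^1$ is separated from a point of $\mathbb T^2\setminus\{0\}$ by the radius. The map $\pi:S\to\mathbb T^2$ that is the identity on $\mathbb T^2\setminus\{0\}$ and sends $S^1$ to $0$ is continuous.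

The action extends. Let $g\in\Gamma$ act linearly on $\mathbb T^2\setminus\{0\}$ and by $\omega\mapsto g\omega/|g\omega|$ on $S^1$. In the polar chart, for small $r$, this is
$$(r,\omega)\mapsto\big(r|g\omega|,\ g\omega/|g\omega|\big),$$
which is continuous up to $r=0$. The rule $(gh)x=g(hx)$ is clear, so $\Gamma$ acts on $S$ by homeomorphisms, and $\pi$ is equivariant.

For example, $-1\in\Gamma$ acts on $S^1$ as the antipodal map, and the shear $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ fixes the two directions $\pm e_1$ on $S^1$ and no others. In fact $\Gamma$ has no fixed point on $S$. On $S^1$ already $-1$ acts freely. On $\mathbb T^2\setminus\{0\}$ the fixed points of $-1$ are the three points of order $2$, and $\Gamma$ permutes these transitively.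

What $S$ is for: it has exactly the right $K$-theory. We shall see that $K^0(S)=\mathbb Z$ and $K^1(S)=\mathbb Z^2$, and that $\Gamma$ acts on $K^1(S)$ through an isomorphism onto $\operatorname{Aut}(K^1(S))$. It also has many finite $\Gamma$-invariant subsets. From these two features we build a $C^*$-algebra that carries an action of $\Gamma$ by construction, and then recognize it as a noncommutative torus.

## 2. The exact sequence for $\operatorname{Aut}(\mathbb T_\theta)$ and the theorems

Let $\theta$ be irrational, and let $\mathbb T_\theta$ be the universal $C^*$-algebra generated by unitaries $U,V$ with $VU=e^{2\pi i\theta}UV$. Let $\operatorname{Aut}(\mathbb T_\theta)$ be its group of $C^*$-automorphisms and $\operatorname{Inn}(\mathbb T_\theta)$ the subgroup of conjugations by unitaries of $\mathbb T_\theta$. The closure $\overline{\operatorname{Inn}(\mathbb T_\theta)}$ is taken in the point-norm topology, in which $\sigma_n\to\sigma$ means $\|\sigma_n(x)-\sigma(x)\|\to0$ for each $x$. Its elements are the approximately inner automorphisms.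

An example: for $|\lambda|=1$ consider the automorphism $U\mapsto\lambda U$, $V\mapsto V$. Conjugation by $V^n$ sends $U$ to $e^{2\pi in\theta}U$ and fixes $V$. Choose $n_k$ with $e^{2\pi in_k\theta}\to\lambda$. The conjugations by $V^{n_k}$ converge on polynomials in $U,V$ and their adjoints, hence everywhere, since automorphisms are isometric. So this automorphism is approximately inner.

Write $K(\mathbb T_\theta)=K_0(\mathbb T_\theta)\oplus K_1(\mathbb T_\theta)$, and let $\operatorname{Aut}(K(\mathbb T_\theta))$ be the group of automorphisms of this graded group that preserve the order of $K_0$ and the class $[1]$. We use the following fact.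

**(PV–R)** (Pimsner–Voiculescu, Rieffel.) $\mathbb T_\theta$ is simple with a unique tracial state $\tau$; the map $\tau_*$ is an isomorphism of ordered groups $K_0(\mathbb T_\theta)\to\mathbb Z+\theta\mathbb Z\subset\mathbb R$ with $[1]\mapsto1$; and $K_1(\mathbb T_\theta)\cong\mathbb Z^2$.

An order automorphism $\sigma$ of a subgroup of $\mathbb R$ containing $1$, with $\sigma(1)=1$, is the identity. Indeed, if $m/n<x<m'/n'$ with $n,n'\ge1$, then $m\cdot1\le nx$ and $n'x\le m'\cdot 1$. Applying $\sigma$ gives $m/n\le\sigma(x)\le m'/n'$. Since the rationals are dense, $\sigma(x)=x$. Therefore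
$$\operatorname{Aut}(K(\mathbb T_\theta))\cong\operatorname{Aut}(K_1(\mathbb T_\theta))\cong\operatorname{Aut}(\mathbb Z^2)\cong\Gamma .$$

By Elliott and Rørdam there is an exact sequence
$$1\longrightarrow\overline{\operatorname{Inn}(\mathbb T_\theta)}\longrightarrow\operatorname{Aut}(\mathbb T_\theta)\longrightarrow\operatorname{Aut}(K(\mathbb T_\theta))\longrightarrow1, \tag{1}$$
in which an automorphism is sent to the map it induces on $K$-theory. Surjectivity says that each single $h$ is induced by some automorphism. Does the sequence split, that is, can we choose the lifts so that they multiply correctly?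

**Theorem A.** For every irrational $\theta$ there is a homomorphism $s:\operatorname{Aut}(K(\mathbb T_\theta))\to\operatorname{Aut}(\mathbb T_\theta)$ with $s(h)_*=h$ for all $h$.

So (1) splits, and $\operatorname{Aut}(\mathbb T_\theta)\cong\overline{\operatorname{Inn}(\mathbb T_\theta)}\rtimes GL(2,\mathbb Z)$. The same construction gives a more general version, which is not needed for Theorem A.

**Theorem B.** Let $A$ be an infinite-dimensional unital simple separable nuclear $C^*$-algebra satisfying the UCT, with tracial rank zero, $K_0(A)$ torsion-free and $K_1(A)\cong\mathbb Z^2$. Then there is a homomorphism $s:\operatorname{Aut}(K_1(A))\to\operatorname{Aut}(A)$ such that $s(h)$ induces $h$ on $K_1(A)$ and the identity on $K_0(A)$. If moreover $(K_0(A),K_0(A)_+,[1])$ has no nontrivial automorphisms (for instance if it is order isomorphic to a dense subgroup of $\mathbb R$), then $\operatorname{Aut}(A)\to\operatorname{Aut}(K(A))$ is a split surjection.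

Tracial rank zero is defined in Section 3.

### Monomials in $U$ and $V$: determinant $1$ and determinant $-1$

The natural first attempt is to write formulas. For $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma$ try $U\mapsto U'=U^aV^c$, $V\mapsto V'=U^bV^d$, perhaps with scalar factors. Moving powers of $V$ past powers of $U$,
$$V'U'=e^{2\pi i\theta ad}\,U^{a+b}V^{c+d},\qquad U'V'=e^{2\pi i\theta bc}\,U^{a+b}V^{c+d},$$
so
$$V'U'=e^{2\pi i\theta\det g}\,U'V'. \tag{2}$$

If $\det g=1$, this works, and the scalars can be chosen to give a group action. Put $W_m=e^{\pi i\theta m_1m_2}U^{m_1}V^{m_2}$ for $m\in\mathbb Z^2$. A direct computation gives $W_mW_n=e^{-\pi i\theta\det(m,n)}W_{m+n}$, where $\det(m,n)=m_1n_2-m_2n_1$; in particular $W_m^k=W_{km}$. For $g\in SL(2,\mathbb Z)$ let $\sigma_g(U)=W_{ge_1}$ and $\sigma_g(V)=W_{ge_2}$, which is allowed by (2). Then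
$$\sigma_g(W_m)=e^{\pi i\theta m_1m_2}W_{m_1ge_1}W_{m_2ge_2}=e^{\pi i\theta m_1m_2(1-\det g)}W_{gm}=W_{gm},$$
so $\sigma_g\sigma_h=\sigma_{gh}$. Since $K_1(\mathbb T_\theta)$ is free on $[U],[V]$, the automorphism $\sigma_g$ acts on $K_1$ by the matrix $g$. For instance $-1$ is lifted by $U\mapsto U^*$, $V\mapsto V^*$. So the sequence splits over $SL(2,\mathbb Z)$.

If $\det g=-1$, the attempt stops at (2). The images would satisfy $V'U'=e^{-2\pi i\theta}U'V'$, whatever scalars we insert, while a homomorphism needs $e^{2\pi i\theta}$. These agree only if $2\theta\in\mathbb Z$. Already the matrix $\operatorname{diag}(1,-1)$ has no monomial lift.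

The way around is not to look for formulas on $\mathbb T_\theta$ at all. Algebras of the kind considered here are determined up to isomorphism by their $K$-theory. So it is enough to build some algebra $A$ with the $K$-theory of $\mathbb T_\theta$ and the right regularity, on which $\Gamma$ acts by construction, and then carry the action over an abstract isomorphism $A\cong\mathbb T_\theta$.

## 3. Tracial rank zero and classification

**Definition (Lin).** A unital simple $C^*$-algebra $A$ has tracial rank zero if for every finite $\mathcal F\subset A$, $\varepsilon>0$ and nonzero $a\in A_+$ there are a nonzero projection $p$ and a finite-dimensional $C^*$-subalgebra $D\subset A$ with $1_D=p$ such that $\|[x,p]\|<\varepsilon$ and $\operatorname{dist}(pxp,D)<\varepsilon$ for $x\in\mathcal F$, and $1-p$ is Murray–von Neumann equivalent to a projection in $\overline{aAa}$.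

So, up to a corner smaller than any prescribed positive element, finitely many elements look finite-dimensional. For example, $M_{2^\infty}=\overline{\bigcup_n M_{2^n}}$ has tracial rank zero: take $p=1$ and $D=M_{2^n}$ with $n$ large; then $1-p=0$ is itself a projection in $\overline{aAa}$. Our algebras will need a nonzero but small $1-p$.

Two published theorems are used as black boxes.

**(L–P)** (Lin–Phillips, *Crossed products by minimal homeomorphisms*, J. reine angew. Math. 641 (2010).) If $X$ is an infinite compact metric space of finite covering dimension, $h$ is a minimal homeomorphism of $X$, and the image of $K_0(C^*(\mathbb Z,X,h))$ in $\operatorname{Aff}(T(C^*(\mathbb Z,X,h)))$ is dense, then $C^*(\mathbb Z,X,h)$ has tracial rank zero.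

**(L)** (Lin, *Classification of simple $C^*$-algebras of tracial topological rank zero*, Duke Math. J. 125 (2004).) Unital separable simple nuclear $C^*$-algebras $A,B$ of tracial rank zero satisfying the UCT are isomorphic if and only if $(K_0(A),K_0(A)_+,[1_A],K_1(A))\cong(K_0(B),K_0(B)_+,[1_B],K_1(B))$.

About the UCT we only need that it holds for separable type I algebras and passes to countable inductive limits and to crossed products by $\mathbb Z$.

The algebra $\mathbb T_\theta$ meets the hypotheses of (L). It is $C^*(\mathbb Z,\mathbb T,\text{rotation by }\theta)$, and the rotation is minimal. It has a unique trace, so $\operatorname{Aff}(T(\mathbb T_\theta))=\mathbb R$, and the image $\mathbb Z+\theta\mathbb Z$ of $K_0$ is dense. So (L–P) gives tracial rank zero. Being a crossed product of $C(\mathbb T)$ by $\mathbb Z$, it is separable, nuclear and satisfies the UCT.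

## 4. $K$-theory and finite invariant subsets of $S$

**Lemma 1.** $S$ is compact, metrizable and connected, and deformation retracts onto a wedge $R=C_1\cup C_2$ of two circles, where $C_1=\{x_2=\frac12\}$ and $C_2=\{x_1=\frac12\}$.

*Proof.* The purpose is to see $S$ as a square annulus whose outer edges are glued. Let $C=[-\frac12,\frac12]^2$ and
$$\Psi:\partial C\times[0,1]\to S,\qquad \Psi(c,t)=tc\bmod\mathbb Z^2\ (t>0),\qquad \Psi(c,0)=c/|c|.$$
For $t>0$ the vector $tc$ is a nonzero element of $C$, hence not in $\mathbb Z^2$, so $\Psi$ is well defined. In the polar chart, for small $t$, $\Psi(c,t)=(t|c|,c/|c|)$, so $\Psi$ is continuous. It is surjective: each point of $\mathbb T^2\setminus\{0\}$ has a representative in $C\setminus\{0\}$, which is $tc$ for some $t\in(0,1]$ and $c\in\partial C$, and every direction is $c/|c|$ for some $c\in\partial C$.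

Next, the identifications. For $t=0$ the direction determines $c$. Let $t,t'>0$ with $tc-t'c'\in\mathbb Z^2$. If $t<1$, then $tc$ is interior to $C$, so the coordinates of $tc-t'c'$ are less than $1$ in absolute value; hence $tc=t'c'$, and so $t=t'$, $c=c'$. The case $t'<1$ is the same. So the only identifications are $(c,1)\sim(c',1)$ with $c-c'\in\mathbb Z^2$.

Since $\partial C\times[0,1]$ is compact, metrizable and connected and $S$ is Hausdorff, $S$ is compact, metrizable and connected. Moreover $\Psi$ and $\Psi\times\mathrm{id}_{[0,1]}$ are quotient maps, being continuous surjections from compact to Hausdorff spaces. The homotopy $(c,t)\mapsto(c,(1-\sigma)t+\sigma)$, $\sigma\in[0,1]$, keeps $t=1$ fixed, so it respects the identifications and descends to $S$. It is a deformation retraction onto $\Psi(\partial C\times\{1\})=\partial C/{\sim}$. There the top and bottom edges become one circle $C_1$, the left and right edges become $C_2$, and all corners become the point $(\frac12,\frac12)$. $\square$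

**Lemma 2.** (a) Projections in $M_N(C(S))$ are Murray–von Neumann equivalent if and only if they have the same (constant) rank. If $\operatorname{rank}p\le\operatorname{rank}q$, then $p$ is equivalent to a subprojection of $q$. Hence $(K_0(C(S)),K_0(C(S))_+)=(\mathbb Z,\mathbb Z_{\ge0})$ via rank.

(b) For $\zeta_m(x)=e^{2\pi i\langle m,x\rangle}$, the map $m\mapsto[\zeta_m\circ\pi]$ is an isomorphism $\mathbb Z^2\to K_1(C(S))$.

(c) For $(\alpha_gf)(x)=f(g^{-1}x)$ we have $\alpha_g(\zeta_m\circ\pi)=\zeta_{(g^{-1})^Tm}\circ\pi$, and $g\mapsto(\alpha_g)_*$ is an isomorphism of $\Gamma$ onto $\operatorname{Aut}(K_1(C(S)))$.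

*Proof.* (a) A complex vector bundle on $R$ is trivial: fix a frame at the wedge point, and since $GL_n(\mathbb C)$ is connected, extend it over each circle to a frame that returns to its starting value. By homotopy invariance and Lemma 1, bundles on $S$ are trivial. Equivalence of projections is isomorphism of their range bundles, which proves the first claim; ranks are constant because $S$ is connected. If $\operatorname{rank}p\le\operatorname{rank}q$, the range of $q$ is trivial, so it contains a trivial subbundle of rank $\operatorname{rank}p$; the orthogonal projection onto it is a subprojection of $q$ equivalent to $p$. The statement on $K_0$ follows.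

(b) By Lemma 1, $K_1(C(S))\cong K_1(C(R))$. A unitary in $M_N(C(R))$ is a map $R\to U(N)$, and since $U(N)$ is connected we may move its value at the wedge point to $1$. It is then a pair of based loops in $U(N)$. Since $\det$ induces $\pi_1(U(N))\cong\mathbb Z$, the pair is determined up to homotopy by the winding numbers of the determinant along $C_1$ and $C_2$. So winding numbers embed $K_1(C(R))$ in $\mathbb Z^2$. The unitaries $\zeta_{e_1}\circ\pi$ and $\zeta_{e_2}\circ\pi$ have winding numbers $(1,0)$ and $(0,1)$, because $x_1$ runs once around along $C_1$ and is constant on $C_2$, and vice versa. The claim follows.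

(c) Since $\pi$ is equivariant, $\zeta_m(\pi(g^{-1}x))=e^{2\pi i\langle m,g^{-1}\pi(x)\rangle}=\zeta_{(g^{-1})^Tm}(\pi(x))$. The map $g\mapsto(g^{-1})^T$ is an automorphism of the group $GL(2,\mathbb Z)=\operatorname{Aut}(\mathbb Z^2)$. $\square$

Why not use $\mathbb T^2$ itself? Its $K^1$ is the same $\Gamma$-module, but $K^0(\mathbb T^2)=\mathbb Z^2$ (rank and Chern number) contains the Bott class $\beta$, of rank $0$ and Chern number $1$. This class spoils the construction below: a map of the form $F\mapsto F\oplus(\text{values of }F\text{ at points})$ keeps $\beta$ through its first summand, while the values see only the rank, which is $0$. So $\beta$ survives as an extra summand $\mathbb Z$ in $K_0$ of the limit, on which $\Gamma$ acts by $\det$, the degree of $g$ (and of $g^{-1}$) on $\mathbb T^2$. With the data of Section 7 the limit would have $K_0$ of rank $3$ instead of $\mathbb Z+\theta\mathbb Z$. The blow-up turns the closed surface into one with boundary, kills $\beta$, and leaves $K^1$ and the action untouched.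

**Lemma 3.** For $n\ge2$ let $O_n\subset\mathbb T^2\setminus\{0\}\subset S$ be the set of elements of exact order $n$, and put $Q_j=\bigcup_{n=2}^{j+2}O_n$ for $j\ge0$. Then the $O_n$ are finite and $\Gamma$-invariant, with $|O_2|=3$ and $|O_3|=8$. The $Q_j$ are finite, $\Gamma$-invariant and increasing, with $|Q_j|\ge3$ and dense union in $S$. Every integer $\ge14$ has the form $3a+8b$ with integers $a,b\ge0$.

*Proof.* There are $n^2$ points killed by $n$, and automorphisms preserve orders. For $n=2$ and $n=3$ (primes) all but $0$ have exact order $n$. The union of the $Q_j$ is the set of nonzero torsion points; it is dense in $\mathbb T^2\setminus\{0\}$, which is dense in $S$. Finally $14=6+8$, $15=5\cdot3$, $16=2\cdot8$, and one can add multiples of $3$. $\square$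

For instance $O_2=\{(\frac12,0),(0,\frac12),(\frac12,\frac12)\}$, which $\Gamma$ permutes.

## 5. Evaluation at an orbit is equivariant after a twist

To make functions on $S$ into a simple algebra, we map $F$ to a matrix containing $F$ and values of $F$. Evaluation at one point $y$ is not compatible with the action, because $(\alpha_gF)(y)=F(g^{-1}y)$ and $\Gamma$ has no fixed points on $S$. But all values along a finite invariant set are merely permuted, and a permutation matrix repairs this.

Let $P$ be a finite $\Gamma$-set with an equivariant map to $S$; for $y\in P$ write $F(y)$ for the value of $F$ at the image of $y$. Let $u$ be a unitary representation of $\Gamma$ on a finite-dimensional Hilbert space $V$, let $\Gamma$ act on $C(S,B(V))$ by $(\alpha_gF)(x)=u(g)F(g^{-1}x)u(g)^*$, and let $\lambda_P(g)\delta_y=\delta_{gy}$ on $\ell^2(P)$. Then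
$$\bigoplus_{y\in P}u(g)F(g^{-1}y)u(g)^*=(u(g)\otimes\lambda_P(g))\Big(\bigoplus_{y\in P}F(y)\Big)(u(g)\otimes\lambda_P(g))^*. \tag{3}$$
To check it, apply the right side to $v\otimes\delta_y$. The adjoint gives $u(g)^*v\otimes\delta_{g^{-1}y}$, the middle factor gives $F(g^{-1}y)u(g)^*v\otimes\delta_{g^{-1}y}$, and the last gives $u(g)F(g^{-1}y)u(g)^*v\otimes\delta_y$. Since the left side is $\bigoplus_y(\alpha_gF)(y)$, the map $F\mapsto\bigoplus_yF(y)$ is equivariant for conjugation by $u\otimes\lambda_P$.

The simplest example is $C(S)\to C(S,M_4)$, $F\mapsto F\oplus\bigoplus_{y\in O_2}F(y)$, where $\Gamma$ acts on $\mathbb C^4=\mathbb C\oplus\ell^2(O_2)$ by $1\oplus\lambda_{O_2}$. The price is that the number of evaluations must be the size of a finite invariant set. That is the role of $3a+8b$ in Lemma 3: from $14$ on, copies of $O_2$ and $O_3$ give every size.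

## 6. An equivariant inductive system with prescribed $K_0$

**Data.** Integers $r_j\ge1$ ($j\ge0$), vectors $n_j\in\mathbb Z_{>0}^{r_j}$, and integer matrices $M_j$ of size $r_{j+1}\times r_j$ with $M_jn_j=n_{j+1}$ and
$$\text{all entries of }M_j\text{ are }\ge|Q_j|+15. \tag{4}$$

**Proposition 4.** For such data there is a unital simple separable nuclear $C^*$-algebra $A$, satisfying the UCT and of tracial rank zero, with
$$(K_0(A),K_0(A)_+,[1])\cong\varinjlim\big((\mathbb Z^{r_j},\mathbb Z_{\ge0}^{r_j},n_j),M_j\big),\qquad K_1(A)\cong\mathbb Z^2,$$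
and a homomorphism $\alpha:\Gamma\to\operatorname{Aut}(A)$ acting trivially on $K_0(A)$ and such that $g\mapsto(\alpha_g)_*$ is an isomorphism $\Gamma\to\operatorname{Aut}(K_1(A))$.

**Step 1: the algebras and maps.** We realize the data by algebras in which only the first summand sees $S$. Let $V_j^{(i)}=\mathbb C^{n_j(i)}$ and
$$A_j=C(S,B(V_j^{(1)}))\oplus\bigoplus_{i=2}^{r_j}B(V_j^{(i)}).$$
For each $j$ and $1\le k\le r_{j+1}$ choose a finite $\Gamma$-set $P_{j,k}$ that is a disjoint union of $Q_j$ and copies of $O_2$ and $O_3$, with
$$|P_{j,1}|=M_j(1,1)-1,\qquad |P_{j,k}|=M_j(k,1)\quad(k\ge2).$$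
This is possible: by (4), after removing $Q_j$ there remain at least $14$ points to supply, and Lemma 3 applies. The inclusions into $S$ give an equivariant map $P_{j,k}\to S$. Since $n_{j+1}=M_jn_j$, a count of dimensions lets us identify
$$V_{j+1}^{(1)}=V_j^{(1)}\oplus\big(V_j^{(1)}\otimes\ell^2(P_{j,1})\big)\oplus\bigoplus_{i\ge2}V_j^{(i)}\otimes\mathbb C^{M_j(1,i)},$$
$$V_{j+1}^{(k)}=\big(V_j^{(1)}\otimes\ell^2(P_{j,k})\big)\oplus\bigoplus_{i\ge2}V_j^{(i)}\otimes\mathbb C^{M_j(k,i)}\qquad(k\ge2).$$
Define unital homomorphisms $\varphi_j:A_j\to A_{j+1}$ by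
$$\varphi_j(F,c)_1=F\oplus\bigoplus_{y\in P_{j,1}}F(y)\oplus\bigoplus_{i\ge2}c_i\otimes1,\qquad \varphi_j(F,c)_k=\bigoplus_{y\in P_{j,k}}F(y)\oplus\bigoplus_{i\ge2}c_i\otimes1\quad(k\ge2).$$
They are injective, since $F$ and every $c_i$ occur in the first component. Let $A=\varinjlim A_j$, write $\varphi_{j,l}:A_j\to A_l$ for the composed maps, and regard $A_j\subset A$.

**Step 2: the action.** We need actions on the $A_j$ that the $\varphi_j$ respect exactly. Define unitary representations $u_j^{(i)}$ of $\Gamma$ on $V_j^{(i)}$ inductively: $u_0^{(i)}$ is trivial, and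
$$u_{j+1}^{(1)}=u_j^{(1)}\oplus(u_j^{(1)}\otimes\lambda_{P_{j,1}})\oplus\bigoplus_{i\ge2}u_j^{(i)}\otimes1,\qquad u_{j+1}^{(k)}=(u_j^{(1)}\otimes\lambda_{P_{j,k}})\oplus\bigoplus_{i\ge2}u_j^{(i)}\otimes1\quad(k\ge2).$$
Let $\Gamma$ act on $A_j$ by
$$(\alpha_gF)(x)=u_j^{(1)}(g)F(g^{-1}x)u_j^{(1)}(g)^*,\qquad \alpha_g(c_i)=u_j^{(i)}(g)c_iu_j^{(i)}(g)^*.$$
This is an action, since $\alpha_g(\alpha_hF)(x)=u(g)u(h)F(h^{-1}g^{-1}x)u(h)^*u(g)^*$ with $u=u_j^{(1)}$. The map $\varphi_j$ is equivariant block by block: for the evaluation blocks this is (3), and for the blocks $F$ and $c_i\otimes1$ it is immediate, because $u_{j+1}^{(k)}$ restricts there to $u_j^{(1)}$ and $u_j^{(i)}\otimes1$. So we obtain a homomorphism $\alpha:\Gamma\to\operatorname{Aut}(A)$.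

**Step 3: $K$-theory.** We check that the limit has the stated invariants and action. By Lemma 2(a), $K_0(A_j)=\mathbb Z^{r_j}$ via ranks, with positive cone $\mathbb Z_{\ge0}^{r_j}$ and $[1]=n_j$. The map $\varphi_j$ induces $M_j$. Indeed, the $(1,1)$ entry is $1+|P_{j,1}|=M_j(1,1)$; the $(k,1)$ entry for $k\ge2$ is $|P_{j,k}|=M_j(k,1)$; the $(k,i)$ entry for $i\ge2$ is the multiplicity $M_j(k,i)$. By continuity of $K_0$ this gives $(K_0(A),K_0(A)_+,[1])$ as stated. Each $\alpha_g$ preserves ranks, so it is trivial on $K_0(A_j)$ and on $K_0(A)$.

The matrix summands have $K_1=0$, so $K_1(A_j)=K_1(C(S))$. The map $\varphi_j$ sends the class of a unitary $W$ over $C(S)$ to the class of $W\oplus(\text{constant unitary})$, and a constant unitary is connected to $1$. So $\varphi_j$ induces the identity of $K_1(C(S))$. The action on $K_1(A_j)$ is that of Lemma 2(c), because conjugation by the constant unitary $u_j^{(1)}(g)$ is homotopic to the identity. So $K_1(A)=K_1(C(S))\cong\mathbb Z^2$ equivariantly, and $\Gamma\to\operatorname{Aut}(K_1(A))$ is an isomorphism by Lemma 2(c).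

**Step 4: separability, nuclearity, UCT.** These are hypotheses of (L). $A$ is a countable inductive limit, with injective connecting maps, of separable type I algebras (recall that $S$ is metrizable), and all three properties follow.

**Step 5: two observations and constant summands.** These prepare simplicity and tracial rank zero.

(i) For $l>j$, there is a decomposition $V_l^{(1)}=V_j^{(1)}\oplus W_{j,l}$, independent of $(F,c)$ and with $W_{j,l}\ne0$, such that $\varphi_{j,l}(F,c)_1=F\oplus(\text{constant matrix})$. All other components are constant matrices. For $l=j+1$ this is the definition of $\varphi_j$. If it holds for $l$, then $\varphi_l$ keeps the block $F\oplus(\text{constant})$ and adds only values at points and matrices, which are constants; so it holds for $l+1$.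

(ii) If $0\ne v\in\mathbb Z_{\ge0}^{r_j}$, then every coordinate of $M_{l-1}\cdots M_jv$ is at least $18^{\,l-j}$ for $l>j$. By (4) and $|Q_i|\ge3$ all entries of every $M_i$ are at least $18$, so each coordinate of $M_iw$ is at least $18$ times any coordinate of $w\geq 0$; iterate.

*Constant summands.* Let $0\ne b=(F,c)\in(A_j)_+$. We claim that for some $m>j$ every component of $\varphi_{j,m}(b)$ has a nonzero constant positive matrix as an orthogonal direct summand. If some $c_i\ne0$, take $m=j+1$: the block $c_i\otimes1$ occurs in every component. Otherwise $F\ne0$. The set where $F\neq0$ is open and nonempty, so by Lemma 3 we have $F(y)\ne0$ for some $y\in Q_{m-1}$ with $m-1\ge j$. By (i) (trivially if $m-1=j$), $\varphi_{j,m-1}(b)_1(y)\ne0$. This matrix is a summand of each component of $\varphi_{m-1}(\varphi_{j,m-1}(b))=\varphi_{j,m}(b)$, because $Q_{m-1}\subset P_{m-1,k}$ for all $k$.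

**Step 6: simplicity.** Let $I\ne0$ be a closed ideal of $A$. If $I\cap A_j=0$ for all $j$, then $A\to A/I$ is isometric on each $A_j$, hence on the dense subalgebra $\bigcup_jA_j$, hence injective, a contradiction. So $I$ contains some nonzero $b\in(A_j)_+$. Take $m$ as in Step 5. Then $\varphi_{j,m}(b)$ is nonzero at every point of $S$ in the first component, and nonzero in every other component. The irreducible representations of $A_m$ are, up to equivalence, evaluation at a point of $S$ in the first component and the coordinate projections onto the others, and a proper closed ideal lies in the kernel of some irreducible representation. So $\varphi_{j,m}(b)$ generates $A_m$ as an ideal, and $1\in I$.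

**Step 7: a projection under a given positive element.** For tracial rank zero we must fit $1-p$ under $a$, so we look for a projection $e$ at a finite stage all of whose subprojections fit under $a$. Let $0\ne a\in A_+$ and $\eta=\|a\|/4$. Choose $j'$ and $a_0\in(A_{j'})_+$ with $\|a_0-a\|<\eta$, and let $b=(a_0-\eta)_+\in A_{j'}$. It is nonzero, since $\|a_0\|>3\eta$.

By Step 5, for some $m>j'$ the first component of $\varphi_{j',m}(b)$ has a nonzero constant positive summand $b''$. The block structure comes from homomorphisms, so the same block of $\varphi_{j',m}(a_0)$ is a constant matrix $a_0''$, and $b''=(a_0''-\eta)_+$. Let $\lambda>0$ be an eigenvalue of $b''$, and put $\mu=\lambda+\eta$. The $\lambda$-eigenspace of $b''$ is the $\mu$-eigenspace of $a_0''$. Let $e\in A_m$ be the projection onto it, viewed as a constant in the first component. Then $ea_0=a_0e=\mu e$ in $A$, so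
$$eae\ \ge\ ea_0e-\eta e=(\mu-\eta)e=\lambda e .$$
Hence $eae$ is invertible in $eAe$; let $x=(eae)^{-1/2}\in eAe$ and $z=a^{1/2}x$. Then
$$z^*z=x\,a\,x=x(eae)x=e,\qquad zz^*=a^{1/2}x^2a^{1/2}\in\overline{aAa}.$$
If $f\le e$ is a projection, then $(zf)^*(zf)=fef=f$, so $f$ is Murray–von Neumann equivalent to the projection $zfz^*=a^{1/2}(xfx)a^{1/2}\in\overline{aAa}$. (One can instead obtain $z$ from Kirchberg–Rørdam, Adv. Math. 167 (2002), Lemma 2.2, which gives a contraction $d$ with $b=dad^*$; then $z=\lambda^{-1/2}a^{1/2}d^*e$ works, because $eb=be=\lambda e$.)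

**Step 8: tracial rank zero.** Now we find $p$ and $D$. Let $\mathcal F$, $\varepsilon$, $a$ be given, with $m,e$ from Step 7. Choose $j$ such that each $x\in\mathcal F$ has some $x'\in A_j$ with $\|x-x'\|<\varepsilon/3$. For $l>\max(j,m)$ let
$$p_l=(1_{W_{j,l}},1,\dots,1)\in A_l,\qquad D_l=B(W_{j,l})\oplus\bigoplus_{i\ge2}B(V_l^{(i)}),$$
where $D_l$ consists of constant elements. So $D_l$ is finite-dimensional with unit $p_l$, and $p_l\ne0$. By (i), $p_l$ commutes with $\varphi_{j,l}(A_j)$ and $p_l\varphi_{j,l}(A_j)p_l\subset D_l$. Hence for $x\in\mathcal F$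
$$\|[x,p_l]\|\le2\|x-x'\|<\varepsilon,\qquad \operatorname{dist}(p_lxp_l,D_l)\le\|x-x'\|<\varepsilon .$$
The projection $1-p_l$ lives in the first component, with rank $n_j(1)$, which does not depend on $l$. By (ii), the first component of $\varphi_{m,l}(e)$ has rank at least $18^{\,l-m}$, which is $\ge n_j(1)$ for $l$ large. For such $l$, Lemma 2(a) shows that $1-p_l$ is equivalent in $A_l$ to a projection $f\le\varphi_{m,l}(e)$, that is, $f\le e$ in $A$. By Step 7, $f$ is equivalent to a projection in $\overline{aAa}$, and so is $1-p_l$. With $p=p_l$ and $D=D_l$ this proves tracial rank zero, and Proposition 4. $\blacksquare$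

## 7. $\mathbb Z+\theta\mathbb Z$ from the Euclidean algorithm: proof of Theorem A

Replacing $\theta$ by $\theta-\lfloor\theta\rfloor$ does not change the algebra, so let $0<\theta<1$.

**Step 1: continued fractions.** We need $\mathbb Z+\theta\mathbb Z$ as a limit of copies of $\mathbb Z^2$ under matrices with nonnegative entries. Let $\delta_{-1}=1$, $\delta_0=\theta$, and for $k\ge0$
$$a_{k+1}=\lfloor\delta_{k-1}/\delta_k\rfloor,\qquad \delta_{k+1}=\delta_{k-1}-a_{k+1}\delta_k. \tag{5}$$
Inductively $0<\delta_{k+1}<\delta_k$ and $a_{k+1}\ge1$; here $\delta_{k+1}\ne0$ because $\delta_{k-1}/\delta_k$ is irrational: $1/\theta$ is irrational, and $\delta_{k+1}/\delta_k=\delta_{k-1}/\delta_k-a_{k+1}$. Let $p_{-1}=1$, $q_{-1}=0$, $p_0=0$, $q_0=1$, and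
$$p_{k+1}=a_{k+1}p_k+p_{k-1},\qquad q_{k+1}=a_{k+1}q_k+q_{k-1}.$$
Then $\delta_k=(-1)^k(q_k\theta-p_k)$: it holds for $k=-1,0$, and both sides satisfy the recursion in (5). Since $q_k\to\infty$ and $|\theta-p_k/q_k|=\delta_k/q_k\le1/q_k$ for $k\ge0$, we have $p_k/q_k\to\theta$. Put
$$B_k=\begin{pmatrix}a_{k+1}&1\\1&0\end{pmatrix},\qquad \xi_k:\mathbb Z^2\to\mathbb R,\quad \xi_k(x,y)=x\delta_{k-1}+y\delta_k .$$
Then $\det B_k=-1$ and, by (5),
$$\xi_{k+1}(B_k(x,y)^T)=(a_{k+1}x+y)\delta_k+x\delta_{k+1}=\xi_k(x,y).$$
Also $B_k(q_k,q_{k-1})^T=(q_{k+1},q_k)^T$ and $B_k(p_k,p_{k-1})^T=(p_{k+1},p_k)^T$. Since $\xi_0(q_0,q_{-1})=\xi_0(1,0)=1$ and $\xi_0(p_0,p_{-1})=\xi_0(0,1)=\theta$, for all $k\ge0$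
$$1=\xi_k(q_k,q_{k-1}),\qquad \theta=\xi_k(p_k,p_{k-1}). \tag{6}$$

**Step 2: the limit as an ordered group.** We check that the limit of $(\mathbb Z^2,\mathbb Z_{\ge0}^2)$ under the $B_k$ is $\mathbb Z+\theta\mathbb Z$ with the order from $\mathbb R$. The $\xi_k$ are compatible with the $B_k$. Each $B_k$ is invertible over $\mathbb Z$, and $\xi_0(x,y)=x+y\theta$ is injective with image $\mathbb Z+\theta\mathbb Z$, so the $\xi_k$ define an isomorphism $\varinjlim(\mathbb Z^2,B_k)\to\mathbb Z+\theta\mathbb Z$. Elements of $\xi_k(\mathbb Z_{\ge0}^2)$ are $\ge0$. Conversely let $x=c+d\theta>0$ with $c,d\in\mathbb Z$. By (6),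
$$x=\xi_k(cq_k+dp_k,\ cq_{k-1}+dp_{k-1}),$$
and both coordinates are positive for large $k$, because $c+dp_k/q_k\to x>0$. By (6) the order unit $(q_k,q_{k-1})$ corresponds to $1$.

**Step 3: large entries.** We telescope to obtain (4). The product
$$B_{k+1}B_k=\begin{pmatrix}a_{k+2}a_{k+1}+1&a_{k+2}\\a_{k+1}&1\end{pmatrix}$$
has all entries $\ge1$, and a product of $N$ such $2\times2$ matrices has all entries $\ge2^{N-1}$. So a product of $2N$ consecutive $B$'s has all entries $\ge2^{N-1}$, and we can choose $1=k_0<k_1<\cdots$ such that $M_j:=B_{k_{j+1}-1}\cdots B_{k_j}$ has all entries $\ge|Q_j|+15$. Put $r_j=2$ and $n_j=(q_{k_j},q_{k_j-1})\in\mathbb Z_{>0}^2$. Then $M_jn_j=n_{j+1}$ and (4) holds. Passing to a subsequence does not change the limit.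

As an example, take $\theta=(\sqrt5-1)/2$, so that all $a_k=1$ and $n_0=(q_1,q_0)=(1,1)$. Condition (4) for $j=0$ asks for entries $\ge18$, and nine factors suffice:
$$M_0=\begin{pmatrix}1&1\\1&0\end{pmatrix}^9=\begin{pmatrix}55&34\\34&21\end{pmatrix},\qquad n_1=(89,55).$$
So $A_0=C(S)\oplus\mathbb C$ and $A_1=C(S,M_{89})\oplus M_{55}$. Here $Q_0=O_2$. The set $P_{0,1}$ has $54=3+17\cdot3$ points and $P_{0,2}$ has $34=3+(5\cdot3+2\cdot8)$. The first component of $\varphi_0(F,c)$ consists of $F$, $54$ values of $F$ and $34$ copies of $c$, and $1+54+34=89$. The second consists of $34$ values and $21$ copies, and $34+21=55$.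

**Step 4: transport of the action.** Let $(A,\alpha)$ be given by Proposition 4. By Step 2 and (PV–R),
$$(K_0(A),K_0(A)_+,[1],K_1(A))\cong(\mathbb Z+\theta\mathbb Z,\ \ge0,\ 1,\ \mathbb Z^2)\cong(K_0(\mathbb T_\theta),K_0(\mathbb T_\theta)_+,[1],K_1(\mathbb T_\theta)).$$
Both algebras are unital, simple, separable, nuclear, satisfy the UCT and have tracial rank zero (Proposition 4 and Section 3). By (L) there is an isomorphism $\Phi:A\to\mathbb T_\theta$. Put $\beta_g=\Phi\alpha_g\Phi^{-1}$. Then $\beta:\Gamma\to\operatorname{Aut}(\mathbb T_\theta)$ is a homomorphism, trivial on $K_0$, and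
$$\rho:\Gamma\to\operatorname{Aut}(K_1(\mathbb T_\theta))=\operatorname{Aut}(K(\mathbb T_\theta)),\qquad \rho(g)=(\beta_g)_*=\Phi_*(\alpha_g)_*\Phi_*^{-1},$$
is an isomorphism of groups, because $g\mapsto(\alpha_g)_*$ is an isomorphism $\Gamma\to\operatorname{Aut}(K_1(A))$. It does not matter what $\Phi$ does on $K_1$. Therefore $s=\beta\circ\rho^{-1}$ is a homomorphism $\operatorname{Aut}(K(\mathbb T_\theta))\to\operatorname{Aut}(\mathbb T_\theta)$, and $s(h)_*=\rho(\rho^{-1}(h))=h$ for all $h$. So the sequence (1) splits, and with its exactness $\operatorname{Aut}(\mathbb T_\theta)\cong\overline{\operatorname{Inn}(\mathbb T_\theta)}\rtimes GL(2,\mathbb Z)$. $\blacksquare$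

## 8. Dimension groups as input: proof of Theorem B

Let $A$ be as in Theorem B and $G=K_0(A)$. The only new task is to produce the data (4) with limit $(G,G_+,[1])$.

**Step 1: $G$ is a simple dimension group.** This lets us write $G$ as a limit of groups $\mathbb Z^r$. By Lin (*Tracially AF $C^*$-algebras*, Trans. AMS 353 (2001)), $A$ has real rank zero and stable rank one, and $G$ is weakly unperforated: $nx>0$ with $n\ge1$ implies $x>0$. Stable rank one gives cancellation of projections. So every element of $G_+$ is the class of a projection over $A$ (in some $M_N(A)$), nonzero projections have nonzero classes, and $G$ is an ordered group. By Zhang, real rank zero gives the Riesz decomposition property: if $0\le x\le y_1+\dots+y_k$ with $y_i\ge0$, then $x=\sum z_i$ with $0\le z_i\le y_i$. Since $A$ is simple, each nonzero projection is full, so $G$ is a simple ordered group: for $x>0$ and any $z\in G$ there is $k$ with $z\le kx$.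

Since $G$ is torsion-free, it is unperforated: if $nx\ge0$ with $n\ge1$, then either $nx>0$, and $x>0$, or $nx=0$, and $x=0$. As $A$ is separable, $G$ is countable. By Effros–Handelman–Shen, $G$ is a dimension group.

**Step 2: no positive element is an atom.** We show that for $x>0$ in $G$ there is $x_1$ with $0<x_1<x$. Write $x=[q]$ with $q\in M_N(A)$ a nonzero projection, and put $E=M_N(A)$. The corner $qEq$ is infinite-dimensional. Indeed $q$ is full in the unital simple algebra $E$, so $1=\sum_ix_iqy_i$ for finitely many $x_i,y_i\in E$, and then $E=\sum_{i,i'}x_iqy_i\,E\,x_{i'}qy_{i'}\subset\sum_{i,i'}x_i(qEq)y_{i'}$; were $qEq$ finite-dimensional, $E$ would be so too, and hence $A$. Next, $qEq$ has real rank zero. If its only projections were $0$ and $q$, its self-adjoint elements of finite spectrum would be scalar multiples of $q$; they are dense among the self-adjoint elements, so $qEq=\mathbb Cq$, a contradiction. So there is a projection $q'\in qEq$ with $q'\ne0,q$. As nonzero projections have nonzero classes, $0<[q']<[q]$.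

**Step 3: divisibility.** For every $x>0$ in $G$ and $N\ge1$ there is $y>0$ with $Ny\le x$; this is the source of large matrix entries. By Step 2 choose $0<x_1<x$. As $G$ is simple, $x_1\le k(x-x_1)$ for some $k$. Riesz decomposition gives $x_1=\sum_{i=1}^kz_i$ with $0\le z_i\le x-x_1$. Some $z=z_i$ is nonzero; it satisfies $z\le x_1$ and $z\le x-x_1$, so $2z\le x$. Iterating, we get $y>0$ with $2^ty\le x$ and $2^t\ge N$, so $Ny\le x$.

**Step 4: the data.** Realize $(G,G_+,[1])$ as $K_0$ of a unital AF algebra $B$, which is simple because $G$ is. Write $B$ as the closure of an increasing union of finite-dimensional unital subalgebras $B_j$. This gives $G=\varinjlim(\mathbb Z^{r_j},N_j)$ as an ordered group, with multiplicity matrices $N_j$ with entries $\geq 0$, and with the vectors $n_j\in\mathbb Z_{>0}^{r_j}$ of matrix sizes, so that $N_jn_j=n_{j+1}$ and $n_j$ represents $[1]$.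

First, a nonzero vector in $\mathbb Z_{\ge0}^{r_j}$ becomes strictly positive in all coordinates at all late stages. It is the class of a nonzero projection $q\in M_N(B_j)$. As $M_N(B)$ is simple and unital, $1=\sum_ix_iqy_i$ for finitely many $x_i,y_i\in M_N(B)$. Approximating these in $M_N(B_l)$ for a late $l$, we get $\|1-\sum_ix_i'qy_i'\|<1$, so the sum is invertible in $M_N(B_l)$ and $q$ is nonzero in every simple summand. The same $x_i',y_i'$ work at all later stages.

Now let $j$, $N$ and a basis vector $e_i\in\mathbb Z^{r_j}$ be given, with image $x$ in $G$. We have $x>0$, since by the preceding paragraph $e_i$ does not become $0$ at late stages. Take $y>0$ with $Ny\le x$ by Step 3. For late $l$ let $x_l$ be the image of $e_i$ at stage $l$, and $y_l\ge0$ compatible representatives of $y$. The element $x-Ny\ge0$ is the image of some nonnegative vector $w$ at some stage, and $x_l-Ny_l$ and the image of $w$ agree at late stages, because their difference vanishes in the limit. So $x_l-Ny_l\ge0$ for all late $l$. Since $y\ne0$, the $y_l$ are nonzero, so by the preceding paragraph all their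 coordinates are $\ge1$ for late $l$. Hence all coordinates of $x_l$ are $\ge N$ for all late $l$.

The vector $x_l$ is the $i$-th column of $N_{l-1}\cdots N_j$. Applying this to all $i\le r_j$, we see that all entries of $N_{l-1}\cdots N_j$ are $\ge N$ for $l$ large. So we can telescope the system to have (4), without changing the limit.

**Step 5: conclusion.** Let $(A',\alpha)$ be given by Proposition 4 for these data. Then $A'$ has the same ordered $K_0$ with unit and the same $K_1$ as $A$, so by (L) there is an isomorphism $\Phi:A'\to A$. As in Section 7, put $\beta_g=\Phi\alpha_g\Phi^{-1}$, which is trivial on $K_0(A)$, and let $\rho:\Gamma\to\operatorname{Aut}(K_1(A))$ be the isomorphism $g\mapsto(\beta_g)_*$. Then $s=\beta\circ\rho^{-1}:\operatorname{Aut}(K_1(A))\to\operatorname{Aut}(A)$ is a homomorphism such that $s(h)$ induces $h$ on $K_1(A)$ and the identity on $K_0(A)$.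

If $(K_0(A),K_0(A)_+,[1])$ has no nontrivial automorphism, then $\operatorname{Aut}(K(A))=\operatorname{Aut}(K_1(A))$, so $s$ is a section and $\operatorname{Aut}(A)\to\operatorname{Aut}(K(A))$ is a split surjection. If $K_0(A)$ is order isomorphic to a dense subgroup of $\mathbb R$, rescale so that $[1]=1$; the argument in Section 2 shows that every automorphism preserving the order and $1$ is the identity. $\blacksquare$
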